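# Low moments of the mean square of zeta over unit intervals: a lower bound of the exact order

## 1. A weighted binary tree whose mass has mean one

Take the binary tree of depth $d$. Put on every edge an independent random weight $W$ with
$$P(W=4)=\tfrac18,\qquad P(W=1)=\tfrac12,\qquad P(W=0)=\tfrac38 ,$$
so that $EW=\frac12+\frac12=1$. Multiply the weights along the path to each leaf $v$ and average over the $2^d$ leaves:
$$M_d=2^{-d}\sum_{v}\ \prod_{e\text{ on the path to }v}W_e,\qquad EM_d=1 .$$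

Depth one can be done on a napkin. Here $M_1=\frac12(W_1+W_2)$ takes the values $4,\frac52,2,1,\frac12,0$ with probabilities $\frac1{64},\frac8{64},\frac6{64},\frac{16}{64},\frac{24}{64},\frac9{64}$. The mean is $\frac{4+20+12+16+12}{64}=1$, the second moment is $\frac{16+50+24+16+6}{64}=\frac74$, and the half moment is $EM_1^{1/2}\approx0.877$. The half moment has already dropped below the mean. How far do the low moments $EM_d^q$, $0\le q\le1$, drop as $d$ grows, while the mean stays equal to $1$?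

**The second moment method.** Since $EW^2=\frac52$, splitting at the root gives $EM_{d+1}^2=\frac14\left(2\cdot\frac52EM_d^2+2\right)=\frac54EM_d^2+\frac12$, so $EM_d^2=3(\frac54)^d-2$. Hölder's inequality $EM_d\le(EM_d^q)^{1/(2-q)}(EM_d^2)^{(1-q)/(2-q)}$ then yields only
$$EM_d^q\ge\big(3(\tfrac54)^{d}\big)^{-(1-q)},$$
which is exponentially small in $d$. The second moment is large for a silly reason. Along a single path it weights by $\prod W^2$, and under that weight an edge carries a $4$ with probability $\frac{16/8}{5/2}=\frac45$. But the expected number of leaves whose path has no zero and exactly $j$ fours is $2^d\binom dj8^{-j}2^{-(d-j)}=\binom dj4^{-j}$. For $j\ge0.8d$ these numbers sum to at most $2^d4^{-0.8d}=2^{-0.6d}$. The paths that the second moment favors usually do not exist.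

**The tilt.** For a nonnegative function $g$ of the $k$ weights on a path,
$$E[W_1\cdots W_k\,g(W_1,\dots,W_k)]=E^*[g(W_1,\dots,W_k)], \tag{1}$$
where under $P^*$ the weights are independent with $P^*(W=4)=P^*(W=1)=\frac12$. So $1-\log_2W=\mp1$, and
$$U_k=\sum_{i\le k}(1-\log_2W_i),\qquad W_1\cdots W_k=2^{k-U_k},$$
where $U_k$ is a simple random walk under $P^*$; call it $S_k$ when we use only this. Fix an integer $a\ge0$. The expected number of vertices of depth $k$ at which the path first reaches $U_k=-a-1$ is, by (1),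
$$2^kE^*\big[(W_1\cdots W_k)^{-1};\text{ first passage at }k\big]=2^{-a-1}P^*(\text{first passage at }k).$$
Summing over $k$, we see that with probability at least $1-2^{-a-1}$ no path in the whole tree goes below $-a$. So removing such paths changes $M_d$ only on a rare event. It does change the moments.

**The barrier.** Take $a=0$ and let $M_d'$ be the sum defining $M_d$, restricted to leaves with $U_k\ge0$ for all $k\le d$. Let $p_N(u)$ be the probability that a simple random walk from $u\geq 0$ stays $\ge0$ for $N$ steps. By the reflection principle, with $b=u+1$,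
$$p_N(u)=P(-b\le S_N<b)\ll\frac{1+u}{\sqrt N},\qquad EM_d'=p_d(0)=2^{-d}\binom d{\lfloor d/2\rfloor}\asymp d^{-1/2},$$
because $[-b,b)$ contains $b$ integers of the parity of $N$. For the second moment, sort the pairs of leaves by the depth $s$ of their last common ancestor. There are $2^d\cdot2^{d-s-1}$ ordered pairs with $s<d$. The shared path carries $\prod W^2$, and one factor $\prod W$ is used up by the tilt, which leaves $2^{s-S_s}$. Hence
$$E(M_d')^2=E^*\big[2^{-S_d};S_1,\dots,S_d\ge0\big]+\tfrac12\sum_{s=0}^{d-1}E^*\big[2^{-S_s}p_{d-s}(S_s)^2;S_1,\dots,S_s\ge0\big].$$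
(For $d=1$ this is $\frac14+\frac18=\frac38$, in agreement with $M_1'=\frac12(1_{W_1=1}+1_{W_2=1})$.) By reflection again,
$$P(S_1,\dots,S_s\ge0,\ S_s=u)=P(S_s=u)-P(S_s=u+2)=P(S_s=u)\frac{2(u+1)}{s+u+2}\ll\frac{1+u}{s^{3/2}}\quad(s\ge1).$$
As $\sum_u(1+u)^32^{-u}<\infty$, the first term is $\ll d^{-3/2}$, and the terms with $s\le d/2$ sum to $\ll d^{-1}(1+\sum_s s^{-3/2})\ll d^{-1}$. Those with $s>d/2$ sum to $\ll\sum_{d/2<s<d}s^{-3/2}(d-s)^{-1}\ll d^{-3/2}(1+\log d)\ll d^{-1}$. So $E(M_d')^2\ll d^{-1}$, which is the order of $(EM_d')^2$. Take $q=\frac23$. Hölder in the form $EM_d'\le(E(M_d')^{2/3})^{3/4}(E(M_d')^2)^{1/4}$ gives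
$$EM_d^{2/3}\ge E(M_d')^{2/3}\ge\frac{(EM_d')^{4/3}}{(E(M_d')^2)^{1/3}}\gg d^{-1/3}=(d^{-1/2})^{2/3}.$$
The exponential loss has become a power of $\sqrt d$.

Now replace the tree by the critical line near height $T$: the mass becomes $\int_{-1/2}^{1/2}|\zeta(\frac12+it+ih)|^2dh$ and the depth becomes about $\log\log T$. What are its low moments?

## 2. The mean square of zeta over a unit interval

Throughout, $T$ is large and
$$n=\log\log T,\qquad\langle g\rangle=\frac1T\int_T^{2T}g(t)\,dt,\qquad Z(t)=\int_{-1/2}^{1/2}|\zeta(\tfrac12+it+ih)|^2dh .$$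
Harper (2019) proved that, uniformly for all large $T$ and $0\le q\le1$,
$$\langle Z^q\rangle\ll\Big(\frac{\log T}{1+(1-q)\sqrt n}\Big)^q. \tag{2}$$
The slides "Multiplicative Chaos In Number Theory" (http://www.dima.unige.it/ant/symposium/slides/harper.pdf) pose the problem of a matching lower bound.

The end cases are easy. For $q=0$ both sides equal $1$. For $q=1$ the classical formula $\int_0^T|\zeta(\frac12+iu)|^2du\sim T\log T$ and Fubini's theorem give $\langle Z\rangle\sim\log T$. In between, Jensen's inequality gives $\langle Z^q\rangle\le\langle Z\rangle^q\ll(\log T)^q$, so the whole matter is the factor $1+(1-q)\sqrt n$. It plays the part of $\sqrt d$ in the tree, and it fades out as $1-q$ shrinks to $n^{-1/2}$.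

**Theorem 1.** There is an absolute $c>0$ such that for all large $T$ and all $0\le q\le1$,
$$\langle Z^q\rangle\ \ge\ c\Big(\frac{\log T}{1+(1-q)\sqrt n}\Big)^q .$$

So the proposed lower bound is true, unconditionally, and with (2) we get $\langle Z^q\rangle\asymp\big(\frac{\log T}{1+(1-q)\sqrt n}\big)^q$ uniformly in $0\le q\le1$. The method of proof gives two complements.

**Theorem 2.** Let $\mathcal H\subset[-\frac12,\frac12]$ be measurable with $|\mathcal H|>0$, possibly depending on $T$, and $Z_{\mathcal H}(t)=\int_{\mathcal H}|\zeta(\frac12+it+ih)|^2dh$. Uniformly in $\mathcal H$, $0\le q\le1$ and large $T$,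
$$\langle Z_{\mathcal H}^q\rangle\gg|\mathcal H|^{\kappa(q)}\Big(\frac{\log T}{1+(1-q)\sqrt n}\Big)^q,\qquad\kappa(q)=1\ (\tfrac23\le q\le1),\quad\kappa(q)=5-6q\ (0\le q\le\tfrac23).$$

**Theorem 3.** Let $\mathcal V=\log T/\sqrt n$, $Y=Z/\mathcal V$, and let $\mathbb P$ be normalized Lebesgue measure on $[T,2T]$.

(i) There are absolute $\varepsilon,\delta>0$ with $\mathbb P(Z\ge\varepsilon\log T/\sqrt{\log\log T})\ge\delta$ for all large $T$.

(ii) Uniformly for $2\le X\le e^{\sqrt n}$: $\langle\min(Y,X)\rangle=\int_0^X\mathbb P(Y>\lambda)\,d\lambda\asymp\log X$.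

(iii) There are absolute $\delta',c'>0$ and $X_0$ such that for each $X_0\le X\le e^{\sqrt n}$ some $\lambda\in[X^{\delta'},X]$ has $\mathbb P(Y>\lambda)\ge c'/\lambda$. (Harper's bound with $q=1-1/\log\lambda$ gives $\mathbb P(Y>\lambda)\ll\frac{\log\lambda}\lambda$ for $3\le\lambda\le e^{\sqrt n}$.)

The following facts are used as they stand.

- The prime number theorem in the form $\pi(x)=\mathrm{li}(x)+O(x\log^{-4}x)$, and Mertens' theorem.
- $\zeta(s)=\sum_{k\le x}k^{-s}-\frac{x^{1-s}}{1-s}+O(x^{-\sigma})$, uniformly for $\sigma\ge\sigma_0>0$ and $|\Im s|<2\pi x/C$, with $C>1$ fixed (Titchmarsh, *Theory of the Riemann Zeta-function*, Thm 4.11).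
- Hoeffding's lemma: if $EY=0$ and $Y\in[a,b]$, then $Ee^{\lambda Y}\le e^{\lambda^2(b-a)^2/8}$.
- Harris' inequality: $E[uv]\ge Eu\,Ev$ for square-integrable coordinatewise nondecreasing functions $u,v$ of independent real variables. (With two independent fair bits $x,y$, $u=1_{x=1}$ and $v=1_{x+y\ge1}$: $\frac12\ge\frac12\cdot\frac34$.)
- Harper's bound (2), only for $q<\frac23$ and for Theorems 2 and 3.

## 3. Random Euler products cut into blocks of primes

Put $P_j=\exp(e^j)$ and let $I_j$ be the set of primes in $(P_{j-1},P_j]$. For instance $P_1\approx15.2$ and $P_2\approx1618$, so $I_1=\{3,5,7,11,13\}$, with $\sum_{p\in I_1}\frac1p\approx0.844$. In general, partial summation from the prime number theorem gives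
$$\sum_{p\in I_j}\frac1p=\int_{e^{j-1}}^{e^j}\frac{du}u+O(e^{-3j})=1+O(e^{-j}).$$
Each block will be one level of a tree with branching number $e$.

**Constants.** First fix $j_0$, a sufficiently large absolute integer, then $a_0\ge1$, sufficiently large in terms of $j_0$. Implied constants are absolute (they may depend on $j_0$, $a_0$ and a fixed cutoff function $\psi$). Put
$$m=\lfloor n-20\log n\rfloor,\qquad L=e^{n-m}\in[n^{20},en^{20}],\qquad e^mL=\log T,$$
and let $a$ be a parameter with $a_0\le a\le\frac12\sqrt n$.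

**Random model.** Let $(f(p))_p$ be independent and uniform on the unit circle (probability $P$, expectation $E$), extended completely multiplicatively, and let $f_h(k)=f(k)k^{-ih}$. Then $Ef(k)\overline{f(k')}=1_{k=k'}$; for example $E|f(2)+f(3)|^2=2$. The value $f(p)$ models $p^{-it}$, so $f_h(p)$ models $p^{-i(t+h)}$. The law of $(f_h(p))_p$ does not depend on $h$. Put
$$F_{j,h}=\prod_{p\in I_j}(1-f_h(p)p^{-1/2})^{-1},\quad X_j(h)=\log|F_{j,h}|,\quad F_h=\prod_{j_0<j\le m}F_{j,h},\quad\mu_j=\sum_{p\in I_j}-\log(1-\tfrac1p),$$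
and drop $h$ from the notation when $h=0$. Since $E|1-f(p)p^{-1/2}|^{-2}=\sum_kp^{-k}=(1-\frac1p)^{-1}$, we have $E|F_{j,h}|^2=e^{\mu_j}$. Also $\mu_j=1+O(e^{-j})$, and for $j>j_0$ both $\mu_j$ and $\sum_{p\in I_j}\frac1p$ lie in $[\frac12,2]$. Hence
$$\Lambda:=E|F_h|^2=\exp\Big(\sum_{j_0<j\le m}\mu_j\Big)\asymp e^m,\qquad\Lambda L\asymp\log T .$$

**Lemma 1.** Let $0<\rho\le p^{-1/2}$, $z=\rho f(p)$, $z'=\rho f(p)e^{-i\varphi}$, $\alpha,\beta\in\mathbb C$, $(|\alpha|+|\beta|)\rho\le1$. Then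
$$E\big[|1-z|^{-2\alpha}|1-z'|^{-2\beta}\big]=1+\rho^2(\alpha^2+\beta^2+2\alpha\beta\cos\varphi)+O\big((1+|\alpha|+|\beta|)^3\rho^3\big).$$
If moreover $p>P_{j_0}$ and $|\alpha|+|\beta|\le p^{1/8}$, the principal logarithm of the left side is $\rho^2(\alpha^2+\beta^2+2\alpha\beta\cos\varphi)+O((1+|\alpha|+|\beta|)^4\rho^3)$.

*Proof.* Write $A=1+|\alpha|+|\beta|$. The integrand is $e^W$ with
$$W=2\alpha\Re(-\log(1-z))+2\beta\Re(-\log(1-z'))=2\alpha\Re z+2\beta\Re z'+O(A\rho^2),$$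
and $|W|\ll(|\alpha|+|\beta|)\rho\ll1$. Because $Ef(p)^k=0$ for $k\ge1$, expanding the logarithms gives $EW=0$ exactly. Next, $E(\Re z)^2=E(\Re z')^2=\frac{\rho^2}2$ and $E\,\Re z\,\Re z'=\frac{\rho^2}2\cos\varphi$, so
$$\tfrac12EW^2=\rho^2(\alpha^2+\beta^2+2\alpha\beta\cos\varphi)+O(A^2\rho^3).$$
Insert these in $e^W=1+W+\frac12W^2+O(|W|^3)$, where $E|W|^3\ll A^3\rho^3$. For the second claim call the expectation $1+x$. As $A\rho\le2$ we have $|x|\ll A^2\rho^2$, and $A\le2p^{1/8}$ makes this $\ll p^{-3/4}$, which is small for $p>P_{j_0}$. So $\log(1+x)=x+O(x^2)=x+O(A^4\rho^4)$. $\square$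

We use Lemma 1 on a block by multiplying over $p\in I_j$; the errors are harmless because $\sum_{p\in I_j}p^{-3/2}\ll P_{j-1}^{-1/2}\ll e^{-j}$. For the two points $h_1,h_2$ the angle is $\varphi=\pm(h_1-h_2)\log p$, so the cross term is governed by
$$c_j(h)=\sum_{p\in I_j}\frac{\cos(h\log p)}p .$$

**Lemma 2.** For $0<|h|\le2$ and $j\ge1$, $c_j(h)\ll\min\big(1,\frac1{|h|e^j}\big)$. The same bound holds for sums over initial segments of $I_j$.

*Proof.* The bound $O(1)$ is trivial. By the prime number theorem and partial summation, $c_j(h)=\int_{e^{j-1}}^{e^j}\frac{\cos hu}u\,du+O(e^{-3j})$ (with a smaller upper limit for an initial segment). Integration by parts bounds the integral by $\frac3{|h|e^{j-1}}$, and $e^{-3j}\ll\frac1{|h|e^j}$ since $|h|\le2$. $\square$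

Comparing Lemma 1 for $(\alpha,\beta)=(1,1)$ with $(1,0)$ and $(0,1)$, we get for $h=h_1-h_2$ and $j>j_0$
$$e^{-2\mu_j}E|F_{j,h_1}F_{j,h_2}|^2=\exp\big(2c_j(h)+O(e^{-j})\big). \tag{3}$$

## 4. Pairs at distance $e^{-r}$ and the size of the naive second moment

Let us repeat the failed computation of Section 1 for $\int_{-1/2}^{1/2}|F_h|^2dh$, whose mean is $\Lambda\asymp e^m$. For $0<|h|\le1$ put $r=\lfloor\log(1/|h|)\rfloor$, so $e^{-r-1}<|h|\le e^{-r}$. If $j\le r$ and $p\in I_j$, then $|h|\log p\le e^{j-r}$, so $c_j(h)=1+O(e^{-j}+e^{2(j-r)})$. If $j>r$, then $|c_j(h)|\ll e^{r-j}$ by Lemma 2. So (3) gives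
$$E|F_{h_1}F_{h_2}|^2\asymp e^{2m+2\min(r,m)} .$$
Two points at distance $e^{-r}$ share the blocks up to $r$ and decouple afterwards, like two leaves with last common ancestor at level $r$. The pairs in $[-\frac12,\frac12]^2$ with $|h_1-h_2|\le x\le1$ have measure $2x-x^2$. So those with a given $r$ have measure $\asymp e^{-r}$, and
$$E\Big(\int_{-1/2}^{1/2}|F_h|^2dh\Big)^2\asymp\sum_{0\le r<m}e^{-r}e^{2m+2r}+e^{-m}e^{4m}\asymp e^{3m}.$$
Hölder between the exponents $q,1,2$ now gives the $q$-th moment a lower bound $\gg e^{(2-q)m-3(1-q)m}=e^{(2q-1)m}$, short of $e^{qm}$ by the factor $e^{(1-q)m}$. This is the exact point of failure: the shared blocks count for $e^{2r}$, which beats the measure $e^{-r}$.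

The tree suggests the cure. Compare $W$ there with $e^{-1}|F_j|^2$ here: $1-\log W$ becomes about $2(\mu_j-X_j)$, so we should demand that $a+\sum_{j\le k}(\mu_j-X_j)$ stay nonnegative. (This comparison is a guide only; nothing below relies on it.) For $\zeta$ there is a second obstacle. To imitate the tree literally we would need the second moment of $\int|\zeta|^2\,1_{\text{barrier}}\,dh$, hence a fourth moment of $\zeta$ weighted by a complicated event. The next section avoids this.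

## 5. Cauchy–Schwarz against a test polynomial

For any functions $B_h(t)$, set
$$R(t)=\int_{-1/2}^{1/2}|B_h(t)|^2dh,\qquad\mathcal I=\Big\langle\int_{-1/2}^{1/2}\zeta(\tfrac12+it+ih)\overline{B_h(t)}\,dh\Big\rangle .$$
Cauchy–Schwarz in $h$ gives $|\int\zeta\,\overline{B_h}\,dh|\le Z^{1/2}R^{1/2}$. If $\zeta$ were $F_h$ and $B_h=F_h\cdot1_{\text{barrier}}$, then $\int F_h\overline{B_h}\,dh$ and $R$ would both be the barrier mass, and nothing would be lost. We take $B_h$ to be a short Dirichlet polynomial close to (Euler product)$\times$(barrier weight). Then only a twisted first moment of $\zeta$ is needed, and $R$ can be computed in the random model.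

**Proposition 1.** For all large $T$ and $a_0\le a\le\frac12\sqrt n$ there are Dirichlet polynomials $B_h(t)$ with
$$|\mathcal I|\gg\frac{a\log T}{\sqrt n},\qquad\langle R\rangle\ll\frac{a\log T}{\sqrt n},\qquad\langle R^2\rangle\ll\frac{(\log T)^2e^{2a}}n . \tag{4}$$

The proof takes Sections 6 to 9. First we see why this is enough.

**Theorem 1 for $\frac23\le q\le1$.** The purpose of this step is to choose $a$ so that the factor $e^{2a}$ costs nothing. Take $a=\min\{\frac{a_0}{1-q},\frac12\sqrt n\}$, read as $\frac12\sqrt n$ if $q=1$. Then $a_0\le a\le\frac12\sqrt n$, $a(1-q)\le a_0$, and $\sqrt n/a\asymp1+(1-q)\sqrt n$. Let $\nu=\frac q{2q-1}\in[1,2]$, so $\frac1{2q}+\frac1{2\nu}=1$. By Cauchy–Schwarz in $h$, Hölder in $t$, and Hölder between the exponents $1$ and $2$,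
$$|\mathcal I|\le\langle Z^{1/2}R^{1/2}\rangle\le\langle Z^q\rangle^{1/(2q)}\langle R^\nu\rangle^{1/(2\nu)},\qquad\langle R^\nu\rangle\le\langle R\rangle^{2-\nu}\langle R^2\rangle^{\nu-1}.$$
Since $\nu-1=\frac{1-q}{2q-1}\le3(1-q)$, we have $e^{2a(\nu-1)}\le e^{6a_0}\ll1$. So (4) gives $\langle R^\nu\rangle\ll(\log T)^\nu a^{2-\nu}n^{-\nu/2}$. As $\frac q\nu=2q-1$, $\nu(2q-1)=q$ and $(2-\nu)(2q-1)=3q-2$,
$$\langle Z^q\rangle\ge\frac{|\mathcal I|^{2q}}{\langle R^\nu\rangle^{2q-1}}\gg\frac{(\log T)^{2q}a^{2q}n^{-q}}{(\log T)^qa^{3q-2}n^{-q/2}}=(\log T)^qn^{-q/2}a^{2-q}\ge\Big(\frac{a\log T}{\sqrt n}\Big)^q\gg\Big(\frac{\log T}{1+(1-q)\sqrt n}\Big)^q,$$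
where we used $a\ge1$ and $2-q\ge q$. All exponents are bounded, so the constants are uniform in $q$.

**Theorem 1 for $0\le q\le\frac23$.** This step interpolates downward, with Harper's upper bound as the second input. Let $\mathcal V=\log T/\sqrt n$. The case $q=\frac23$ just treated gives $\langle Z^{2/3}\rangle\gg\mathcal V^{2/3}$, and (2) gives $\langle Z^{5/6}\rangle\ll\mathcal V^{5/6}$. With $\theta=\frac{1/6}{5/6-q}\in[\frac15,1]$ we have $\frac23=\theta q+(1-\theta)\frac56$, so $\langle Z^{2/3}\rangle\le\langle Z^q\rangle^\theta\langle Z^{5/6}\rangle^{1-\theta}$. Hence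
$$\langle Z^q\rangle\gg\mathcal V^{(\frac23-(1-\theta)\frac56)/\theta}=\mathcal V^q\gg\Big(\frac{\log T}{1+(1-q)\sqrt n}\Big)^q,$$
uniformly, because $\theta\ge\frac15$ and $1-q\ge\frac13$. So Theorem 1 follows from Proposition 1.

## 6. The tilted walk and two ballot estimates

**Tilted measure.** Let $d\tilde P=\Lambda^{-1}|F_0|^2dP$ on $(f(p))_{P_{j_0}<p\le P_m}$. This is the analogue of (1). Under $\tilde P$ the $f(p)$ are independent, with density on the circle (with respect to the uniform law)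
$$\frac{1-1/p}{|1-fp^{-1/2}|^2}=\sum_{k\in\mathbb Z}p^{-|k|/2}f^k .$$
For a single prime, say $p=3$, this density is $2+\sqrt3$ at $f=1$ and $2-\sqrt3$ at $f=-1$: the tilt pushes $f(p)$ toward $1$. The series shows $\tilde Ef(p)^k=p^{-k/2}$ for $k\ge0$, so
$$\tilde EX_j(0)=\sum_{p\in I_j}\sum_{k\ge1}\frac1kp^{-k/2}\,p^{-k/2}=\mu_j .$$

Let $\eta_j\sim N(0,\sigma_j^2)$ with $\sigma_j=\frac1j$, independent of each other and of $f$, and put
$$\xi_j=\mu_j-X_j(0)-\eta_j,\qquad\pi_j=\text{law of }\xi_j\text{ under }\tilde P.$$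
The small noise $\eta_j$ makes every law smooth; we use this in Lemmas 5 and 8. The $\xi_j$ are independent with mean $0$. The contribution of one prime to $X_j$ is $p^{-1/2}\Re f(p)+O(\frac1p)$ and the density is $1+O(p^{-1/2})$, so the $\tilde P$-variance of $X_j$ is $\sum_{p\in I_j}\big(\frac1{2p}+O(p^{-3/2})\big)$. Hence, for $j>j_0$, $\tilde E\xi_j^2\in[\frac15,3]$. For $0\le\lambda\le8$, Lemma 1 gives
$$\tilde Ee^{\pm\lambda(X_j-\mu_j)}=e^{-\mu_j\mp\lambda\mu_j}E|F_j|^{2\pm\lambda}\ll1,\qquad\text{so}\qquad\tilde Ee^{\lambda|\xi_j|}\ll1 . \tag{5}$$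

**Lemma 3.** Let $\xi_{\ell+1},\dots,\xi_k$ ($k>\ell$) be independent, mean zero, $E\xi_j^2\ge c_1$, $Ee^{|\xi_j|}\le c_3$. For $y\ge0$ let $Y_i=y+\sum_{\ell<j\le i}\xi_j$. Then $P(Y_i\ge0\ \forall\,\ell<i\le k)\le C\frac{1+y}{\sqrt{k-\ell}}$ with $C=C(c_1,c_3)$.

*Proof.* Let $\tau=\min\{i>\ell:Y_i<0\}$ ($\tau=\infty$ if there is none).

**Step 1: choose a scale.** We want one small $\delta$ for which two exponential estimates hold. Put $c=c_1/4$. From $|e^{-x}-1+x-\frac{x^2}2|\le\frac{|x|^3}6e^{|x|}$ and $|x|^3\le48e^{|x|/2}$, for $\delta\in(0,\frac12]$ small in terms of $c_1,c_3$,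
$$Ee^{-\delta\xi_j}\ge1+\tfrac{\delta^2}2E\xi_j^2-\tfrac{\delta^3}6E|\xi_j|^3e^{\delta|\xi_j|}\ge1+c\delta^2 .$$
Since $\delta\le\frac12$, also $E[e^{\delta|\xi_j|}1_{|\xi_j|>(\log2)/\delta}]\le c_3e^{-(\log2)/(2\delta)}\le\frac{c\delta^2}2$ for small $\delta$.

**Step 2: the walk spends little time near zero before $\tau$.** The aim is to bound $J=E\sum_{\ell<i\le k\wedge\tau}e^{-\delta Y_{i-1}}$. It is at most $k-\ell<\infty$, as $Y_{i-1}\ge0$ when $\tau\ge i$. Let $v(x)=1-\frac12e^{-\delta x}$. Since $\{\tau\ge i\}$ depends only on $\xi_{\ell+1},\dots,\xi_{i-1}$,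
$$Ev(Y_{k\wedge\tau})-v(y)=-\tfrac12\sum_{\ell<i\le k}E[1_{\tau\ge i}e^{-\delta Y_{i-1}}]\,(Ee^{-\delta\xi_i}-1)\le-\tfrac{c\delta^2}2J .$$
So $\frac{c\delta^2}2J\le1+Ev_-(Y_{k\wedge\tau})$, where $v_-=\max(-v,0)$. If $v_-(Y_{k\wedge\tau})\ne0$, then $\tau\le k$ and $Y_\tau<-(\log2)/\delta$, so $|\xi_\tau|>(\log2)/\delta$ because $Y_{\tau-1}\ge0$. Therefore
$$Ev_-(Y_{k\wedge\tau})\le\tfrac12\sum_iE\big[1_{\tau\ge i}e^{-\delta Y_{i-1}}e^{\delta|\xi_i|}1_{|\xi_i|>(\log2)/\delta}\big]\le\tfrac{c\delta^2}4J ,$$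
and hence $J\le\frac4{c\delta^2}$.

**Step 3: the overshoot is bounded.** We need $E[|Y_\tau|;\tau\le k]\ll1$. For $x\ge0$ we have $(\xi+x)_-\le|\xi|e^{\delta(|\xi|-x)}$, because the left side is nonzero only if $|\xi|>x$ and is at most $|\xi|$. So
$$E[|Y_\tau|;\tau\le k]\le\sum_iE[1_{\tau\ge i}e^{-\delta Y_{i-1}}]\,E[|\xi_i|e^{\delta|\xi_i|}]\ll J\ll1 .$$

**Step 4: turn this into a probability.** Optional stopping gives $E[Y_k;\tau>k]=y+E[|Y_\tau|;\tau\le k]\le y+C$. Both $(Y_k)_+$ and $1_{\tau>k}$ are nondecreasing in the $\xi_j$, so Harris' inequality gives $E[Y_k;\tau>k]\ge E(Y_k)_+\,P(\tau>k)$. Finally, with $\Sigma=Y_k-y$, Hölder's inequality $E\Sigma^2\le(E|\Sigma|)^{2/3}(E\Sigma^4)^{1/3}$ yields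
$$E(Y_k)_+\ge E\Sigma_+=\tfrac12E|\Sigma|\ge\tfrac12(E\Sigma^2)^{3/2}(E\Sigma^4)^{-1/2}\gg\sqrt{k-\ell},$$
since $E\Sigma^2\ge c_1(k-\ell)$ and $E\Sigma^4\ll(k-\ell)^2$. Divide. $\square$

In the tree, the sum over splitting levels converged because of the exact formula with $s^{-3/2}$. Here we instead raise the barrier to $k^{1/10}$, which will make the sum converge by force. The next lemma says that raising it is free.

**Lemma 4.** Let $U_k=a+\sum_{j_0<j\le k}\xi_j$ under $\tilde P$, and let $\mathcal S$ be the event $U_k\ge k^{1/10}$ for all $j_0<k\le m$. Then $\tilde P(\mathcal S)\asymp a/\sqrt n$ for $a_0\le a\le\frac12\sqrt n$.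

*Proof.* The upper bound is Lemma 3, since $\mathcal S$ forces $U_k\ge0$. For the lower bound let $\tau=\min\{k>j_0:U_k<k^{1/10}\}$ and $d=m-j_0$, so $a\le\sqrt d$. By Lemma 3, $\tilde P(\tau>k)\ll\min\big(1,\frac a{\sqrt{k-j_0}}\big)$ for $k>j_0$.

**Step 1: a first moment.** We show that the surviving walk has mean $\gg a$. As $U_\tau<\tau^{1/10}$, optional stopping gives
$$\tilde E[U_m;\tau>m]\ge a-\tilde E(\tau\wedge m)^{1/10}.$$
Here
$$\tilde E(\tau\wedge m)^{1/10}=(j_0+1)^{1/10}+\sum_{j_0<k<m}\big((k+1)^{1/10}-k^{1/10}\big)\tilde P(\tau>k)\ll1+\sum_{i\ge1}i^{-9/10}\min\Big(1,\frac a{\sqrt i}\Big)\ll1+a^{1/5},$$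
on splitting the sum at $i=a^2$. So $\tilde E[U_m;\tau>m]\ge a-C'(1+a^{1/5})\ge\frac a2$ for $a\ge a_0$.

**Step 2: a second moment.** We show that the surviving walk is not too large. By orthogonality of increments,
$$\tilde E[U_m^2;\tau>m]\le\tilde EU_{m\wedge\tau}^2\le a^2+3\sum_{j_0<k\le m}\tilde P(\tau\ge k)\ll a^2+1+a\sqrt d\ll a\sqrt d .$$

**Step 3: combine.** By Cauchy–Schwarz, $\tilde P(\tau>m)\ge\frac{(a/2)^2}{Ca\sqrt d}\gg\frac a{\sqrt n}$. $\square$

## 7. A short polynomial that carries the barrier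

**Barrier weight.** Let $d=m-j_0\le n$ and
$$\mathcal K=\Big\{y\in\mathbb R^d:\ a+\sum_{j_0<j\le k}(\mu_j-y_j)\ge k^{1/10}\ (j_0<k\le m),\ \ |y_j|\le n^2\ \forall j\Big\},$$
$$w(x)=P_\eta(x+\eta\in\mathcal K)\in[0,1],\qquad\Phi_h=F_h\,w(X(h)),$$
where $X(h)=(X_j(h))_{j_0<j\le m}$ and $\eta=(\eta_j)$. With $d=1$, for example, $\mathcal K$ is an interval and $w$ is its indicator smoothed by a Gaussian. By rotation invariance $E|F_h|^2w(X(h))=\Lambda\tilde E[w(X(0))]$. The right side contains $\tilde P$ of the event $\mathcal S$ together with $|X_j+\eta_j|\le n^2$ for all $j$. As $X_j+\eta_j=\mu_j-\xi_j$, (5) gives $\tilde P(\exists j:|X_j+\eta_j|>n^2)\ll ne^{-n^2}$, and Lemma 4 yields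
$$\tilde E[w(X(0))]\asymp\frac a{\sqrt n}. \tag{6}$$

**Lemma 5.** There is $\tilde\Phi_h=\sum_{k_1,k_2}\phi(k_1,k_2)f_h(k_1)\overline{f_h(k_2)}$ (a finite sum with $\phi$ independent of $h$), with all $k_i$ composed of primes in $(P_{j_0},P_m]$, $k_i\le T^{1/1000}$, $\sum|\phi|\le T^{1/1000}$, and $\|\Phi_h-\tilde\Phi_h\|_{L^4(P)}\le e^{-n^2}$.

*Proof.* **Step 1: Fourier inversion turns $w$ into exponentials.** Since $w=1_{\mathcal K}*(\text{symmetric Gaussian density of }\eta)$ and $\mathcal K$ has volume at most $(2n^2)^d$,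
$$w(x)=\int_{\mathbb R^d}\gamma(u)e^{iu\cdot x}du,\qquad|\gamma(u)|\le(2\pi)^{-d}(2n^2)^d\exp\Big(-\tfrac12\sum_j\sigma_j^2u_j^2\Big).$$
As $\sigma_j\ge\frac1n$, $\int|\gamma|\le e^{O(n\log n)}$. Using $\int_{|x|>\Xi}e^{-\sigma^2x^2/2}dx\le\frac{\sqrt{2\pi}}\sigma e^{-\sigma^2\Xi^2/2}$ with $\Xi=n^3$ in one coordinate and summing over coordinates, $\int_{\max|u_j|>n^3}|\gamma|\le e^{O(n\log n)}e^{-n^4/2}\le e^{-n^3}$.

**Step 2: define the polynomial.** We replace each exponential by its Taylor polynomial. Let $Q_j=\sum_{p\in I_j}\sum_{k\ge1}\frac{f_h(p)^k}{kp^{k/2}}$, so $F_h=e^{\sum_jQ_j}$ and $X_j(h)=\Re Q_j$. Put $\mathcal L_u=\sum_j(Q_j+iu_j\Re Q_j)$; then $F_he^{iu\cdot X(h)}=e^{\mathcal L_u}$ and $|e^{\mathcal L_u}|=|F_h|$. With $D=\lceil n^8\rceil$ let $Q_j^{(D)},\mathcal L_u^{(D)}$ be the same with $k\le D$, and define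
$$\tilde\Phi_h=\int_{\max|u_j|\le n^3}\gamma(u)\Psi_u\,du,\qquad\Psi_u=\sum_{l\le D}\frac{(\mathcal L_u^{(D)})^l}{l!}.$$
This is a polynomial in the $f_h(p)$ and $\overline{f_h(p)}$, with coefficients independent of $h$.

**Step 3: bound the error.** There are three sources: large $u$, the cut $k\le D$, and the Taylor cut. By Step 1,
$$\|\Phi_h-\tilde\Phi_h\|_4\le e^{-n^3}\|F_h\|_4+e^{O(n\log n)}\sup_{\max|u_j|\le n^3}\|e^{\mathcal L_u}-\Psi_u\|_4,$$
and $\|F_h\|_4=e^{O(n)}$ by Lemma 1. For the cut in $k$, $|\mathcal L_u-\mathcal L_u^{(D)}|\le(1+n^3)\sum_{p>P_{j_0}}\sum_{k>D}p^{-k/2}\le(1+n^3)2^{-D/4}$, so $|e^{\mathcal L_u}-e^{\mathcal L_u^{(D)}}|\le|F_h|e^{-n^3}$. For the Taylor cut, $\frac{x^l}{l!}=e^{-l}\frac{(ex)^l}{l!}$ gives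
$$\Big|e^z-\sum_{l\le D}\frac{z^l}{l!}\Big|\le e^{-D}e^{e|z|}.$$
Now $|\mathcal L_u^{(D)}|\le2n^3\sum_j|Q_j^{(D)}|$. Each prime contributes to $Q_j^{(D)}$ a mean-zero variable bounded by $4p^{-1/2}$. By Hoeffding's lemma and $\sum_{p\in I_j}\frac1p\le2$, $Ee^{\lambda|\Re Q_j^{(D)}|}\le2e^{16\lambda^2}$, and likewise for $\Im$. So, by Cauchy–Schwarz, $Ee^{\lambda|Q_j^{(D)}|}\le2e^{64\lambda^2}$. Independence over $j$ with $\lambda=8en^3$ gives $\|e^{-D}e^{e|\mathcal L_u^{(D)}|}\|_4\le e^{-D+O(n^7)}$. As $D\ge n^8$, the total error is at most $e^{-n^2}$.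

**Step 4: bound the size.** This is where the choice $m=\lfloor n-20\log n\rfloor$ is used. Monomials of $\Psi_u$ are $f_h(k_1)\overline{f_h(k_2)}$ with at most $D^2\le2n^{16}$ prime factors in all, each at most $P_m=\exp(e^m)$. So
$$k_i\le\exp(2n^{16}e^m)\le\exp(2n^{-4}\log T)\le T^{1/1000}.$$
The sum of absolute coefficients of $\mathcal L_u^{(D)}$ is at most $2n^3\sum_{p\le P_m}4p^{-1/2}\le8n^3P_m$. Hence $\sum|\phi|\le e^{O(n\log n)}(D+1)(8n^3P_m)^D\le\exp(O(n^9)+2n^8e^m)\le T^{1/1000}$. $\square$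

**Large primes.** The primes above $P_m$ carry no barrier, only a sieved sum. Fix $\psi\in C_c^\infty((-1,1))$, $0\le\psi\le1$, $\psi=1$ on $[-\frac12,\frac12]$, and $N=T^{1/1000}$. Call $k$ rough if all its prime factors exceed $P_m$, and smooth if none does. (With threshold $3$ in place of $P_m$: $35$ is rough, $12$ is smooth, and $45=9\cdot5$ is smooth times rough.) Let
$$G_h=\sum_{k\ \text{rough}}\frac{f_h(k)}{\sqrt k}\,\psi\Big(\frac{\log k}{\log N}\Big).$$

**Lemma 6.** Let $r_1=\lceil(\log n)^{20}\rceil$ and $|h_1|,|h_2|\le\frac12$.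

(i) $\sum_{k\ \text{rough}}\frac1k\psi(\frac{\log k}{\log N})\gg L$.

(ii) $E|G_h|^2\ll L$.

(iii) $E|G_{h_1}G_{h_2}|^2\ll L^4$ always.

(iv) $E|G_{h_1}G_{h_2}|^2\ll L^2$ if $e^{-r_1-1}\le|h_1-h_2|\le1$.

*Proof.* (i) Every $k\le\sqrt N$ is uniquely smooth times rough, so $\sum_{k\le\sqrt N\ \text{rough}}\frac1k\ge\log\sqrt N\prod_{p\le P_m}(1-\frac1p)\gg\frac{\log N}{e^m}\gg L$, and $\psi=1$ there.

(ii) By orthogonality $E|G_h|^2\le\prod_{P_m<p\le N}(1-\frac1p)^{-1}\ll L$.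

(iii), (iv). **Step 1: write $G_h$ as an average of Euler products.** Write $e^x\psi(x)=\int\hat g(y)e^{-iyx}dy$ with $\hat g(y)\ll(1+|y|)^{-12}$. Putting $x=\frac{\log k}{\log N}$,
$$G_h=\int\hat g(y)\mathcal F(h,y)\,dy,\qquad\mathcal F(h,y)=\prod_{P_m<p\le N}\Big(1-f(p)p^{-1/2-1/\log N-i(h+y/\log N)}\Big)^{-1}.$$
Indeed the expansion of this finite product converges absolutely, and integers $k\ge N$ get weight $\psi=0$.

**Step 2: the second moment of a pair.** We have $1-p^{-2/\log N}\le\frac{2\log p}{\log N}$, so $\sum_{p\le N}\frac{1-p^{-2/\log N}}p\ll1$. So Lemma 1 with $\alpha=\beta=1$, $\rho=p^{-1/2-1/\log N}$ gives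
$$E|\mathcal F(h_1,y_1)\mathcal F(h_2,y_2)|^2=\exp\Big(\sum_{P_m<p\le N}\frac{2+2\cos(H\log p)}p+O(1)\Big),\quad H=h_1-h_2+\frac{y_1-y_2}{\log N}.$$
As $\sum_{P_m<p\le N}\frac1p=\log L+O(1)$, this is always $\ll L^4$, and Minkowski's inequality gives (iii).

**Step 3: the gain for separated points.** Put $h=h_1-h_2$. If $|y_1-y_2|\le\frac12|h|\log N$, then $e^{-m}\le\frac12|h|\le|H|\le2$. By Lemma 2 the cosine sum is $\ll\sum_{j>m}\frac1{|H|e^j}\ll1$, and the expectation is $\ll L^2$. Otherwise $\max|y_i|\ge\frac14|h|\log N\ge e^{n/2}$, a region of $|\hat g(y_1)\hat g(y_2)|$-mass $\ll e^{-5n}$. By Minkowski, $\|G_{h_1}G_{h_2}\|_2\ll L+L^2e^{-5n}\ll L$. $\square$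

**Test polynomial.** Put $B_h=\tilde\Phi_hG_h=\sum b(k_1,k_2)f_h(k_1)\overline{f_h(k_2)}$. Here $k_i\le K:=T^{1/500}$ and $\sum|b|\le T^{1/1000}\cdot2N^{1/2}\le T^{1/500}$, and $b$ does not depend on $h$. Let $B_h(t)$ be obtained by $f(p)\mapsto p^{-it}$. The factors $\tilde\Phi_h$ and $G_h$ are independent, as they involve disjoint sets of primes.

## 8. Averages over $t$ and the first-order estimates

**Lemma 7.** Uniformly for $|h|,|h_1|,|h_2|\le\frac12$:

(a) $\langle|B_h(t)|^2\rangle=E|B_h|^2+O(T^{-1/2})$ and $\langle|B_{h_1}(t)B_{h_2}(t)|^2\rangle=E|B_{h_1}B_{h_2}|^2+O(T^{-1/2})$;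

(b) $\langle\zeta(\frac12+it+ih)\overline{B_h(t)}\rangle=E[F_h\overline{\tilde\Phi_h}]\cdot\sum_{k\ \text{rough}}\frac1k\psi(\frac{\log k}{\log N})+O(T^{-1/4})$.

*Proof.* (a) Expand into monomials $f(k)\overline{f(k')}$ with $k,k'\le K^4$ and total coefficient sum at most $T^{4/500}$. If $k=k'$ both averages equal $1$. If $k\ne k'$, then $E$ gives $0$, while $|\langle(k/k')^{-it}\rangle|\le\frac2{T|\log(k/k')|}\le\frac{2K^4}T$. The total error is at most $2T^{8/500-1}$.

(b) **Step 1: replace $\zeta$ by a sum.** By the quoted formula with $x=4T$, $\zeta(\frac12+i\tau)=\sum_{k\le4T}k^{-1/2-i\tau}+O(T^{-1/2})$ for $\tau\in[T-1,2T+1]$, because $|\frac{x^{1-s}}{1-s}|\ll T^{-1/2}$. The error contributes $O(T^{-1/2+1/500})$.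

**Step 2: discard the off-diagonal terms.** The rest consists of terms $\overline{b(k_1,k_2)}k^{-1/2}(kk_2/k_1)^{-i(t+h)}$. Consider $kk_2\ne k_1$. If $kk_2>2k_1$, the $t$-average is $O(\frac1T)$. Otherwise $kk_2,k_1\le2K$, so $|\log(kk_2/k_1)|\ge\frac1{2K}$ and the average is $O(\frac KT)$. In total $\ll T^{1/500}\cdot T^{1/2}\cdot\frac KT\ll T^{-1/4}$.

**Step 3: recognize the diagonal.** The terms $kk_2=k_1$ give
$$\sum_{kk_2=k_1}k^{-1/2}\,\overline{b(k_1,k_2)}=E\Big[\prod_{p\le K}(1-f_h(p)p^{-1/2})^{-1}\,\overline{B_h}\Big].$$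
The expansion of the product converges absolutely, and $k=k_1/k_2\le K$ automatically has all prime factors $\le K$ and satisfies $k<4T$. By independence the right side factors. Primes $p\le P_{j_0}$ give $1$, and $P_{j_0}<p\le P_m$ give $E[F_h\overline{\tilde\Phi_h}]$. Primes $P_m<p\le K$ give $\sum_{k\ \text{rough}}\frac1k\psi(\frac{\log k}{\log N})$, since $N\le K$. $\square$

**The first two estimates in (4).** This step collects what we have. By Lemma 5 and $\|F_h\|_4=e^{O(n)}$,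
$$E[F_h\overline{\tilde\Phi_h}]=E|F_h|^2w(X(h))+O(e^{-n})=\Lambda\tilde E[w(X(0))]+O(e^{-n}),$$
and by rotation invariance the left side does not depend on $h$. Similarly, as $w^2\le w$, $E|\tilde\Phi_h|^2\le\Lambda\tilde E[w(X(0))]+O(e^{-n})$. Lemma 7(b), (6) and Lemma 6(i) give $|\mathcal I|\gg\Lambda L\frac a{\sqrt n}\asymp\log T\frac a{\sqrt n}$. Lemma 7(a), independence and Lemma 6(ii) give $\langle R\rangle\ll\Lambda\frac a{\sqrt n}L\asymp\log T\frac a{\sqrt n}$.

## 9. Pairs of points under the barrier: the second moment of $R$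

It remains to prove $\langle R^2\rangle\ll(\log T)^2e^{2a}/n$.

**Reduction to the random model.** The aim is an expectation over blocks of primes. By Lemma 7(a), independence, and Lemma 5 (with $\|\Phi_h\|_4\le e^{O(n)}$ and Hölder),
$$\langle R^2\rangle=\iint\big(E|\Phi_{h_1}\Phi_{h_2}|^2+O(e^{-n})\big)E|G_{h_1}G_{h_2}|^2\,dh_1dh_2+O(T^{-1/2}),$$
and the $O(e^{-n})$ contributes $\ll e^{-n}L^4$, which is negligible. As $w^2\le w$, it suffices to bound, for $h=h_1-h_2\ne0$,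
$$\mathcal E(h)=E\big[|F_{h_1}F_{h_2}|^2w(X(h_1))w(X(h_2))\big].$$
Use superscripts $i=1,2$ for the two points, with independent noises $\eta^1,\eta^2$, and put $U_k^i=a+\sum_{j_0<j\le k}(\mu_j-X_j^i-\eta_j^i)$ ($=a$ if $k\le j_0$). Then
$$\mathcal E(h)\le E\big[|F_{h_1}F_{h_2}|^2\,1(U_k^i\ge k^{1/10},\ j_0<k\le m,\ i=1,2)\big].$$
As in Section 4, $r=\lfloor\log(1/|h|)\rfloor\ge0$, and $|c_j(h)|\ll e^{r-j}$ for $j>r$.

**Two-point laws.** Let $\Theta_j$ be the law of $(\mu_j-X_j^1-\eta_j^1,\ \mu_j-X_j^2-\eta_j^2)$ weighted by $e^{-2\mu_j}|F_{j,h_1}F_{j,h_2}|^2$. It is a finite measure on $\mathbb R^2$, and by (3) $\Theta_j(\mathbb R^2)=\exp(2c_j(h)+O(e^{-j}))$. So all products of $\Theta_j(\mathbb R^2)$ over subsets of $\{j>\max(r,j_0)\}$ are $O(1)$. Let $\Pi_j=\pi_j\otimes\pi_j$. Then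
$$\int e^{4(|x|+|y|)}d\Theta_j\ll1,\qquad\int e^{4(|x|+|y|)}d\Pi_j\ll1\qquad(j>j_0). \tag{7}$$
The first follows from $e^{4|x|}\le e^{4x}+e^{-4x}$ and Lemma 1 with $\alpha,\beta\in\{3,-1\}$, the second from (5).

**Shared blocks.** For $j_0<s\le m$ write $\mu_{\le s}=\sum_{j_0<j\le s}\mu_j\le s+O(1)$. Since $e^{U_s^i}=e^{a+\mu_{\le s}}\prod_{j\le s}|F_{j,h_i}|^{-1}e^{-\eta_j^i}$ and $\sum_j\sigma_j^2\ll1$, Cauchy–Schwarz gives
$$E\Big[\prod_{j_0<j\le s}|F_{j,h_1}F_{j,h_2}|^2\,e^{U_s^1+U_s^2}\Big]\ll e^{2a+2\mu_{\le s}}E\prod_{j_0<j\le s}|F_{j,h_1}F_{j,h_2}|\le e^{2a+3\mu_{\le s}}\ll e^{2a+3s}. \tag{8}$$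
This is the gain from the barrier: the shared blocks now count $e^{3s}$, not $e^{4s}$, and $e^s$ is just balanced by the measure $e^{-s}$.

**Case A: $r\ge r_1$.** These pairs are so close that crude bounds suffice. Let $s=\min(r,m)>j_0$. On blocks $s<j\le m$ drop the constraints; they contribute $\ll e^{2(m-s)}$. On blocks $\le s$ use $1(U_s^i\ge s^{1/10})\le e^{U_s^i-s^{1/10}}$ and (8):
$$\mathcal E(h)\ll e^{2(m-s)}e^{-2s^{1/10}}e^{2a+3s}=e^{2m}e^{2a}e^{s-2s^{1/10}}.$$
The pairs with given $r$ have measure at most $2e^{-r}$, those with $r\ge m$ at most $2e^{-m}$. With Lemma 6(iii) and $L^2\le e^2n^{40}$, Case A contributes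
$$\ll L^4e^{2m}e^{2a}\big(ne^{-2r_1^{1/10}}+e^{-2m^{1/10}}\big)\ll L^2e^{2m}e^{2a}\,n^{40}\big(ne^{-2(\log n)^2}+e^{-2m^{1/10}}\big)\ll(\log T)^2\frac{e^{2a}}n .$$

**Case B: $r<r_1$.** Now the factor $\frac1n$ must come from two nearly independent walks, so we have to show that the two points decouple. Put $r'=2r+j_0$, which is at most $m/4$.

**Lemma 8.** For $r'<j\le m$: $\beta_j:=\int(1+|x|)(1+|y|)\,d|\Theta_j-\Pi_j|\ll e^{-j/8}$.

*Proof.* **Step 1: compare Fourier transforms.** With $\alpha=1-\frac{iu}2$ and $\beta=1-\frac{iv}2$,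
$$\hat\Theta_j(u,v)=e^{-2\mu_j+i\mu_j(u+v)}E\big[|F_{j,h_1}|^{2\alpha}|F_{j,h_2}|^{2\beta}\big]e^{-\sigma_j^2(u^2+v^2)/2},$$
and $\hat\Pi_j$ is the same with $E|F_{j,h_1}|^{2\alpha}\,E|F_{j,h_2}|^{2\beta}$ in place of the joint expectation. Suppose $|u|,|v|\le e^{j/16}$. Then $|\alpha|+|\beta|\le2+e^{j/16}\le p^{1/8}$ for $p\in I_j$, and Lemma 1 shows $\hat\Theta_j/\hat\Pi_j=e^\omega$ with
$$\omega=2\alpha\beta c_j(h)+O\Big(\sum_{p\in I_j}(1+|\alpha|+|\beta|)^4p^{-3/2}\Big)\ll e^{j/8}e^{r-j}+e^{-j}\ll e^{-3j/8},$$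
because $r<j/2$. As $\big|E|F_j|^{2\alpha}\big|\le e^{\mu_j}$, we have $|\hat\Pi_j|\le1$, so the transforms differ by $O(e^{-3j/8})$ there. Elsewhere both are $\ll e^{-\sigma_j^2(u^2+v^2)/2}$, whose integral over $\max(|u|,|v|)>e^{j/16}$ is $\ll j^2e^{-e^{j/8}/(2j^2)}\ll e^{-j}$.

**Step 2: pass to densities and integrate.** The region $|u|,|v|\le e^{j/16}$ has area $4e^{j/8}$, so by inversion the densities differ by $\ll e^{j/8-3j/8}+e^{-j}\ll e^{-j/4}$ uniformly. Integrating over $|x|,|y|\le j$ gives $\ll j^4e^{-j/4}$. If $\max(|x|,|y|)>j$, then $(1+|x|)(1+|y|)\le e^{|x|+|y|}\le e^{-3j}e^{4(|x|+|y|)}$, so (7) bounds the rest by $\ll e^{-3j}$. $\square$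

**Lemma 9.** For $y_1,y_2\ge0$, the mass under $\prod_{r'<j\le m}\Theta_j$ of the set of increments $(x_j^1,x_j^2)$ with $y_i+\sum_{r'<j\le k}x_j^i\ge0$ for all $r'<k\le m$, $i=1,2$, is $\ll(1+y_1)(1+y_2)/m$.

*Proof.* We exchange $\Theta_j$ for $\Pi_j$ one block at a time. Telescoping,
$$\prod_j\Theta_j=\prod_j\Pi_j+\sum_{r'<\ell\le m}\Big(\prod_{j<\ell}\Theta_j\Big)(\Theta_\ell-\Pi_\ell)\Big(\prod_{j>\ell}\Pi_j\Big).$$
Under $\prod\Pi_j$ the two walks are independent, so Lemma 3 gives $\ll\frac{(1+y_1)(1+y_2)}{m-r'}\ll\frac{(1+y_1)(1+y_2)}m$.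

Take $\ell\le m/2$. Let $\Sigma^i=\sum_{r'<j<\ell}x_j^i$ and $y_i'=y_i+\Sigma^i+x_\ell^i$, which the constraint at time $\ell$ forces to be $\ge0$. Lemma 3, applied to both walks after time $\ell$, bounds the last product by $\ll\frac1m(1+y_1')(1+y_2')$, and $1+y_i'\le(1+y_i)(1+|\Sigma^i|)(1+|x_\ell^i|)$. Moreover $(1+|\Sigma^1|)(1+|\Sigma^2|)\le2+|\Sigma^1|^2+|\Sigma^2|^2$ and $|\Sigma^i|^2\le\ell\sum_j|x_j^i|^2$. By (7) and the boundedness of products of masses, $(1+|\Sigma^1|)(1+|\Sigma^2|)$ has integral $\ll\ell^2$ against $\prod_{j<\ell}\Theta_j$. So the $\ell$-th term is $\ll\frac{(1+y_1)(1+y_2)}m\ell^2\beta_\ell$, and $\sum_\ell\ell^2\beta_\ell\ll1$ by Lemma 8.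

If $\ell>m/2$, drop all constraints: the term is $\ll\beta_\ell\ll e^{-\ell/8}$. These sum to $\ll e^{-m/16}\ll\frac1m$. $\square$

**Step B1: use the blocks above $r'$.** This produces the factor $\frac1m$. Blocks are independent, so apply Lemma 9 conditionally on the blocks $\le r'$, with $y_i=U_{r'}^i\ge0$; the later constraints $U_k^i\ge k^{1/10}$ imply $U_k^i\ge0$. Let $\epsilon=\frac1{1+r}$. For $u\ge0$ we have $1+u\le(1+r)(1+\epsilon u)\le(1+r)e^{\epsilon u}$. Therefore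
$$\mathcal E(h)\ll\frac{e^{2(m-r')}}m(1+r)^2\,E\Big[\prod_{j_0<j\le r'}|F_{j,h_1}F_{j,h_2}|^2\,e^{\epsilon(U_{r'}^1+U_{r'}^2)}\chi_r\Big],$$
where $\chi_r=1(U_r^i\ge r^{1/10},\ i=1,2)$ if $r>j_0$, and $\chi_r=1$ if $r\le j_0$.

**Step B2: the transition blocks $\max(r,j_0)<j\le r'$.** We check that they behave as if independent. There are at most $r'-r=r+j_0$ of them. Including the means $\mu_j\le2$ and the Gaussian factors, they contribute $\ll e^{O(\epsilon(r+j_0+1))}E\prod|F_{j,h_1}F_{j,h_2}|^{2-\epsilon}$, and the first factor is $O(1)$. By Lemma 1 with $\alpha=\beta=1-\frac\epsilon2\in[\frac12,1]$ and $\sum_{j>r}|c_j(h)|\ll1$, the total is $\ll e^{2(r'-r)}$.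

**Step B3: the shared blocks $\le r$.** Here the barrier at time $r$ enters. If $r>j_0$, then
$$1(U\ge r^{1/10})e^{\epsilon U}\le e^{U-(1-\epsilon)r^{1/10}},\qquad\epsilon r^{1/10}\le1,$$
and (8) with $s=r$ shows that these blocks contribute $\ll e^{2a-2r^{1/10}+3r}$. If $r\le j_0$, there are no such blocks, the remaining factor is $e^{2\epsilon a}\le e^{2a}$, and the same bound holds.

**Step B4: sum over $r$.** Since $2(m-r')+2(r'-r)+3r=2m+r$,
$$\mathcal E(h)\ll e^{2m}\frac{e^{2a}}m(1+r)^2e^{r-2r^{1/10}} .$$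
Here $|h|>e^{-r-1}\ge e^{-r_1}$, so Lemma 6(iv) applies, and Case B contributes
$$\ll L^2e^{2m}\frac{e^{2a}}n\sum_{r\ge0}e^{-r}(1+r)^2e^{r-2r^{1/10}}\ll(\log T)^2\frac{e^{2a}}n .$$
Here the barrier $k^{1/10}$ pays off: it makes the last sum converge. Together with Case A this proves the third estimate in (4), hence Proposition 1 and Theorem 1. $\blacksquare$

## 10. Arbitrary sets of shifts

*Proof of Theorem 2.* Define $R_{\mathcal H}$ and $\mathcal I_{\mathcal H}$ as in Section 5, with $\int_{\mathcal H}$ in place of $\int_{-1/2}^{1/2}$ and the same $B_h$.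

**Step 1: the three estimates.** We check how each depends on $|\mathcal H|$. The first-order estimates in Section 8 are pointwise in $h$ and the main term of $\langle\zeta\,\overline{B_h}\rangle$ is independent of $h$. So $|\mathcal I_{\mathcal H}|\gg|\mathcal H|\frac{a\log T}{\sqrt n}$ and $\langle R_{\mathcal H}\rangle\ll|\mathcal H|\frac{a\log T}{\sqrt n}$. In Section 9 the bounds depend only on $h_1-h_2$, the error terms are pointwise in $(h_1,h_2)$, and the pairs in $\mathcal H^2$ with $|h_1-h_2|\le e^{-r}$ have measure at most $2e^{-r}|\mathcal H|$. So $\langle R_{\mathcal H}^2\rangle\ll|\mathcal H|(\log T)^2e^{2a}/n$.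

**Step 2: $\frac23\le q\le1$.** We rerun Section 5. Now $\langle R_{\mathcal H}^\nu\rangle\ll|\mathcal H|(\log T)^\nu a^{2-\nu}n^{-\nu/2}$, since $(2-\nu)+(\nu-1)=1$. The final quotient acquires the factor $|\mathcal H|^{2q-(2q-1)}=|\mathcal H|$.

**Step 3: $0\le q\le\frac23$.** We interpolate as before, with $Z_{\mathcal H}\le Z$ in the upper bound:
$$|\mathcal H|\mathcal V^{2/3}\ll\langle Z_{\mathcal H}^{2/3}\rangle\le\langle Z_{\mathcal H}^q\rangle^\theta\langle Z^{5/6}\rangle^{1-\theta}.$$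
The extra factor is $|\mathcal H|^{1/\theta}=|\mathcal H|^{6(5/6-q)}=|\mathcal H|^{5-6q}$. $\square$

## 11. The distribution of $Z$ on the scale $\log T/\sqrt{\log\log T}$

*Proof of Theorem 3.* For $0\le q\le1-n^{-1/2}$ we have $(1-q)\sqrt n\le1+(1-q)\sqrt n\le2(1-q)\sqrt n$. Also $(1-q)^{1-q}\in[e^{-1/e},1]$, so $(1-q)^{-q}\asymp(1-q)^{-1}$. Theorem 1 and (2) therefore give absolute $c_0,C_0>0$ with
$$\frac{c_0}{1-q}\le\langle Y^q\rangle\le\frac{C_0}{1-q}\qquad(0\le q\le1-n^{-1/2}). \tag{9}$$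

**Part (i).** We cut off both tails of $\langle Y^{2/3}\rangle$. For $A>0$, $\langle Y^{2/3}1_{Y>A}\rangle\le A^{-1/6}\langle Y^{5/6}\rangle$, and $\langle Y^{2/3}1_{Y<\varepsilon}\rangle\le\varepsilon^{2/3}$. As $\langle Y^{2/3}\rangle\ge3c_0$ and $\langle Y^{5/6}\rangle\le6C_0$, a large constant $A$ and a small constant $\varepsilon$ give $\langle Y^{2/3}1_{\varepsilon\le Y\le A}\rangle\gg1$, whence $\mathbb P(Y\ge\varepsilon)\gg A^{-2/3}$.

**Part (ii), upper bound.** We interpolate $\min(Y,X)$ at the exponent adapted to $X$. If $\log X\ge1$, put $q=1-\frac1{\log X}$, which lies in $[0,1-n^{-1/2}]$. Then $\min(Y,X)\le X^{1-q}Y^q=eY^q$, so the mean is $\le eC_0\log X$ by (9). If $2\le X\le e$, use $\min(Y,X)\le\min(Y,e)$ and the case $X=e$.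

**Part (ii), lower bound.** We show that values $Y\le X$ carry half of a suitable moment. Fix $K_0\ge2$ with $C_0e^{-(K_0-1)}\le\frac{c_0}{2K_0}$. For $\log X\ge K_0$ let $q=1-\frac{K_0}{\log X}$ and $q'=1-\frac1{\log X}$, both in the range of (9). Then
$$\langle Y^q1_{Y>X}\rangle\le X^{-(q'-q)}\langle Y^{q'}\rangle\le e^{-(K_0-1)}C_0\log X\le\frac{c_0}{2K_0}\log X,\qquad\langle Y^q\rangle\ge\frac{c_0}{K_0}\log X .$$
So $\frac{c_0}{2K_0}\log X\le\langle Y^q1_{Y\le X}\rangle\le1+\langle\min(Y,X)\rangle$, by $Y^q\le1+Y$. This suffices if $\log X\ge\max(K_0,4K_0/c_0)$. For the remaining bounded $X\ge2$, part (i) gives $\langle\min(Y,X)\rangle\ge\min(\varepsilon,2)\,\delta\gg\log X$. The identity with $\int_0^X\mathbb P(Y>\lambda)d\lambda$ is the layer-cake formula.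

**Part (iii).** We subtract (ii) at two values. Let $c,C$ be its lower and upper constants and choose $\delta'$ with $C\delta'\le\frac c2$. For $X\ge X_0$, where $X_0^{\delta'}\ge2$,
$$\int_{X^{\delta'}}^X\mathbb P(Y>\lambda)\,d\lambda\ge c\log X-C\delta'\log X\ge\tfrac c2\log X .$$
If $\lambda\,\mathbb P(Y>\lambda)<c':=\frac c2$ held on all of $[X^{\delta'},X]$, the integral would be less than $c'\log X$, a contradiction. For the remark in parentheses, Markov's inequality with $q=1-\frac1{\log\lambda}$ and (9) give $\mathbb P(Y>\lambda)\le\lambda^{-q}\langle Y^q\rangle\le eC_0\frac{\log\lambda}\lambda$ for $3\le\lambda\le e^{\sqrt n}$. $\square$
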